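\title{Group languages have regular closures under partial commutation}

\begin{abstract}
We prove that the closure of a group language under any partial commutation
is regular, with an explicit bound on the size of its syntactic monoid. The proof
isolates a finiteness condition on the way words shuffle into a language; this
condition characterizes the languages all of whose inverse images under
length-preserving morphisms have regular closures. It also holds for finite unions of
marked products of group languages. Finally, every group in the syntactic monoid of the
closure of a group language has exponent dividing that of the recognizing group.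
\end{abstract}

\section{Introduction}

Let $A$ be a finite alphabet. A \emph{partial commutation} on $A$ is a symmetric,
irreflexive relation $I\subseteq A\times A$. Letters $a,b$ are \emph{independent} if
$(a,b)\in I$ and \emph{dependent} if $(a,b)$ lies in the complement $D=A^2\setminus I$,
which is symmetric and reflexive. Let $\sim_I$, or simply $\sim$, be the congruence on
$A^*$ generated by the relations $ab\sim ba$ for $(a,b)\in I$: two words are equivalent
when one can pass from one to the other by swapping adjacent independent letters. The
\emph{closure} of a language $L\subseteq A^*$ is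
\[
[L]_I=\{u\in A^* : u\sim v \text{ for some } v\in L\}.
\]
We view $I$ as a graph $(A,I)$ with vertex set $A$.

Recall that the \emph{syntactic congruence} of $K\subseteq A^*$ is defined by
$u\equiv_K v$ if $xuy\in K\Leftrightarrow xvy\in K$ for all $x,y\in A^*$, that the
\emph{syntactic monoid} of $K$ is $A^*/{\equiv_K}$, and that $K$ is regular if and only
if this monoid is finite. A morphism $\varphi$ from $A^*$ to a monoid $G$
\emph{recognizes} $L$ if $L=\varphi^{-1}(P)$ for some $P\subseteq G$. A \emph{group
language} is a regular language whose syntactic monoid is a finite group. Equivalently, it is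
a language recognized by a morphism into a finite group $G$: the quotient map onto the
syntactic monoid recognizes $L$, and conversely the syntactic monoid is a quotient of
$\varphi(A^*)$, which is a subgroup of $G$. We call $\varphi(u)$ the \emph{value} of
$u$, and we call $u$ \emph{neutral} if $\varphi(u)=1$. The \emph{exponent} of $G$ is the least
$e\ge1$ with $g^e=1$ for all $g\in G$.

Closure does not preserve regularity. For $A=\{a,b\}$ and $I=\{(a,b),(b,a)\}$,
\begin{equation}\label{eq:ab}
[(ab)^*]_I=\{u : |u|_a=|u|_b\},
\end{equation}
where $|u|_a$ is the number of occurrences of $a$ in $u$. This language is not regular,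
since $a^ib^i$ belongs to it and $a^jb^i$ does not for $j\ne i$. The language $(ab)^*$
is rigid: each $a$ must be paid for by a $b$. A group language
$L=\varphi^{-1}(P)$ has no such rigidity, because a neutral word such as $a^e$ can be inserted
anywhere in a word of $L$. This suggests the following question, posed
in~\cite{RLPC}.

\medskip
\noindent\textbf{Question.} \emph{If $L$ is a group language, is $[L]_I$ regular for every
partial commutation $I$?}
\medskip

The two extreme cases point to a positive answer. If $I=\emptyset$, then $[L]_I=L$. If all
distinct letters are independent, then $u\in[L]_I$ if and only if the vector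
$(|u|_a)_{a\in A}$ lies in the set $V\subseteq\mathbb N^A$ of vectors of words of $L$.
Inserting $a^e$ shows that $V$ is closed under adding $e$ to any coordinate. Hence the vectors of $V$ in
a given residue class modulo $e$ are the vectors of that class that lie above a minimal
one, and there are finitely many minimal ones by Dickson's lemma (every subset of
$\mathbb N^A$ has finitely many minimal elements for the componentwise order). So $[L]_I$
is a Boolean combination of the regular conditions $|u|_a\equiv\rho \pmod e$ and $|u|_a\ge c$.

Between the extremes this argument breaks down, because $[L]_I$ is no longer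
stable under insertion of neutral words.

\begin{example}\label{ex:wall}
Let $A=\{a,b,c\}$ and $I=\{(a,b),(b,a)\}$. Let $\varphi:A^*\to S_3$ send $a$ and $b$ to two
different transpositions and $c$ to $1$, and let $L=\varphi^{-1}(\varphi(ba))$. Then
$ab\in[L]_I$. For $j\ge1$ the word $ac^jb$ is equivalent only to itself and has value
$\varphi(ab)\ne\varphi(ba)$, so $ac^jb\notin[L]_I$. Thus no power $c^j$ is syntactically
equivalent to the empty word $\varepsilon$, and $[L]_I$ is not a group language.
\end{example}

The question singles out as especially interesting the cases where $(A,I)$ is $P_4$, the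
path on four vertices, or $paw$, a triangle with one extra vertex adjacent to exactly one
vertex of the triangle. In these graphs neither independence nor dependence is
transitive on distinct letters: in the path with edges $ab,bc,cd$ look at $a,b,c$ and at $b,d,a$; in the
$paw$ with edges $ab,ac,bc,ad$ look at $d,a,b$ and at $b,d,c$. The answer is yes, and the
proof does not depend on the shape of the graph.

\begin{theorem}\label{thm:main}
Let $L\subseteq A^*$ be recognized by a morphism into a finite group $G$, and let $I$ be a
partial commutation on $A$. Then $[L]_I$ is regular. With $k=|A|$, $n=|G|$ and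
$N=2^{(k+1)^{n^3}}$, its syntactic monoid has at most $2^{(kN+1)^{2k}}$ elements.
\end{theorem}

The method covers a larger class. Let $\mathrm{Pol}(\mathcal G)$ be the class of finite unions of
products $L_0a_1L_1\cdots a_rL_r$ with $r\ge0$, $a_i\in A$ and $L_i\subseteq A^*$ group languages.

\begin{theorem}\label{thm:pol}
If $L\in\mathrm{Pol}(\mathcal G)$, then $[L]_I$ is regular for every $I$. There is a
language whose complement is in $\mathrm{Pol}(\mathcal G)$ and whose closure under some
partial commutation is not regular.
\end{theorem}

By Example~\ref{ex:wall} the syntactic monoid of $[L]_I$ need not be a group, but the groups that it contains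
are controlled by $G$. A \emph{subgroup} of a monoid $M$ is a subset that is a group under the
product of $M$; its identity may differ from that of $M$.

\begin{theorem}\label{thm:period}
Let $L$ be recognized by a morphism $\varphi$ into a finite group $G$ of exponent $e$, and let $M$ be
the syntactic monoid of $[L]_I$. For every $m\in M$ we have $m^{j+e}=m^j$ for all large
$j$. Hence every subgroup of $M$ has exponent dividing $e$. The value $e$ is optimal: if
$I=\emptyset$, $\varphi$ is onto and $L=\varphi^{-1}(1)$, then $M$ is isomorphic to $G$.
\end{theorem}

The proof of Theorems~\ref{thm:main} and~\ref{thm:pol} has two independent halves. The first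
(Section~\ref{sec:profile}) involves $I$ but no group: it reduces regularity of $[L]_I$
to a finiteness condition on shuffles into $L$. The second (Section~\ref{sec:group})
involves the group but not $I$: it verifies the condition. Theorem~\ref{thm:criterion} in
Section~\ref{sec:converse} shows in what sense the condition is also necessary.

\section{Equivalent words and words in context}\label{sec:context}

Sequences of swaps are awkward to manipulate, so we replace them by the bijection of
positions that they induce. Write $u_i$ for the letter of $u$ at position $i$. A
\emph{matching} from $u$ to $v$ is a bijection $\theta$ from the positions of $u$ to the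
positions of $v$ such that $v_{\theta(i)}=u_i$ for all $i$, and $\theta(i)<\theta(j)$
whenever $i<j$ and $(u_i,u_j)\in D$.

\begin{lemma}\label{lem:matching}
We have $u\sim v$ if and only if there is a matching from $u$ to $v$. This matching is unique.
\end{lemma}

\begin{proof}
A swap of two adjacent independent letters gives a matching that exchanges two positions,
and a composition of matchings is a matching. This proves one direction. For the other we
use induction on the length. Let $\theta$ be a matching from $u=u_1u'$ to $v$, and let
$j=\theta(1)$. A position of $v$ before $j$ has the form $\theta(i)$ with $i>1$ and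
$\theta(i)<\theta(1)$, so $(u_1,u_i)\in I$. Hence $v_j=u_1$ can be swapped to the front:
$v\sim u_1v'$, where $v'$ is $v$ with position $j$ deleted. The restriction of $\theta$ is a matching
from $u'$ to $v'$, so $u'\sim v'$ and $u\sim u_1v'\sim v$. Finally, $D$ is reflexive, so a matching
sends the $i$th occurrence of each letter to its $i$th occurrence; this determines it.
\end{proof}

We use freely that the restriction of a matching to a set of positions of $u$ is a matching between
the corresponding subwords (subsequences) of $u$ and $v$.

A word $z$ is a \emph{shuffle} of $w$ and $s$ if its positions can be partitioned into two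
sets whose subwords are $w$ and $s$. Let $\operatorname{Sh}(w,s)$ be the set of such
words. When we say that $z$ is a shuffle of $w$ and $s$, a partition is fixed, and we speak
of the $w$-letters and the $s$-letters of $z$.

To study $\equiv_{[L]_I}$ we must understand the words equivalent to $xuy$, in which the
letters of $x$, $u$ and $y$ are mixed. The next lemma separates $u$ from its context. If $s\sim xy$, we color
each position of $s$ with the color $\mathsf x$ or $\mathsf y$ according to the origin of that
position under the matching from $xy$ to $s$.

\begin{lemma}\label{lem:context}
Let $x,u,y,z\in A^*$. Then $z\sim xuy$ if and only if $z$ is a shuffle of a word $w\sim u$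
and a word $s\sim xy$ such that
\begin{itemize}
\item[(C1)] every $s$-letter of color $\mathsf x$ is independent of all the $w$-letters that precede it in $z$;
\item[(C2)] every $s$-letter of color $\mathsf y$ is independent of all the $w$-letters that follow it in $z$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\theta$ be a matching from $xuy$ to $z$. Let $w$ be the subword of $z$ on the image of the
positions of $u$, and $s$ the subword on the remaining positions. The restrictions of $\theta$
are matchings from $u$ to $w$ and from $xy$ to $s$, and by uniqueness the second one defines
the colors. A letter of $x$ precedes every letter of $u$ in $xuy$; if the order is reversed in $z$, the two letters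
are independent. This is (C1), and (C2) is the same remark for $y$.

Conversely, the matchings from $u$ to $w$ and from $xy$ to $s$ combine to a letter-preserving bijection from
the positions of $xuy$ to those of $z$. A dependent pair inside $u$, or inside $xy$, keeps
its order because $w$ and $s$ are subwords of $z$. A dependent pair formed by a letter of $x$ and a letter of $u$ keeps its order by (C1), and one formed by a letter of
$u$ and a letter of $y$ by (C2). So the bijection is a matching.
\end{proof}

For instance, in the path with edges $ab,bc,cd$, take $x=c$, $u=bdb$, $y=a$. The word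
$bd\,c\,a\,b$ is a shuffle of $w=bdb$ and $s=ca$; the letter $c$ has crossed $b$ and $d$, the letter $a$
has crossed one $b$, and these crossings are allowed. The point to retain is that (C1) and
(C2) depend only on \emph{which letters} of $w$ occur before or after each $s$-letter, not on how many
or in which order.

\section{The model case: powers of one letter}\label{sec:model}

Let $L=\varphi^{-1}(P)$ with $\varphi:A^*\to G$ and $n=|G|$, let $K=[L]_I$, let $b\in A$, and let $d$
be the order of $\varphi(b)$. We show by hand that
\[
b^{j}\equiv_K b^{j-d}\qquad\text{for } j\ge n^3+3,
\]
so that the powers of $b$ fill finitely many syntactic classes. Both halves of the general proof are visible here.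

\emph{Eliminating $I$.} Let $j\ge2$ and $xb^jy\sim z\in L$. In Lemma~\ref{lem:context} we have
$w=b^j$. Cut $z$ at the first and the last $w$-letter:
$z=z_0\,b\,z_1\,b\,z_2$ with $z_1\in\operatorname{Sh}(b^{j-2},s_1)$ and $s=z_0s_1z_2$. A letter of $s_1$
lies between two $w$-letters, so it is independent of $b$ whatever its color. The same holds for the
letters of color $\mathsf y$ in $z_0$ and of color $\mathsf x$ in $z_2$. So for \emph{every} $i\ge0$
and \emph{every} $z_1'\in\operatorname{Sh}(b^i,s_1)$, conditions (C1) and (C2) hold for $z_0bz_1'bz_2$, and
$z_0bz_1'bz_2\sim xb^{i+2}y$. To get $xb^{i+2}y\in K$ it suffices to find such a $z_1'$ with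
$\varphi(z'_1)=\varphi(z_1)$. The relation $I$ has disappeared from the problem.

\emph{Using the group.} To pass from $b^{i-d}$ to $b^i$ in the middle block, take $z_1'=b^dz_1$.
To pass from $b^i$ to $b^{i-d}$ when $i>n^3$, consider the $i$ prefixes of $z_1$ that end with
a $w$-letter, and record for each the values of its $w$-part, of its $s$-part, and of
the prefix itself. Two prefixes have the same triple in $G^3$. Let $f$ be the factor of $z_1$ between them,
let $b^{d'}$ with $d'\ge1$ be its $w$-part and $g$ its $s$-part. Cancellation in $G$ shows that $f$, $b^{d'}$ and
$g$ are neutral; in particular $d$ divides $d'$. Replace $f$ by the neutral word $b^{d'-d}g$. The result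
is a shuffle of $b^{i-d}$ and $s_1$ with the value of $z_1$. With $i=j-2>n^3$ the two moves give the two implications in
$xb^jy\in K\Leftrightarrow xb^{j-d}y\in K$.

For a general word $u$ three things change. There are many words $w\sim u$, so we shall record
data for all of them. A context letter need not be independent of all letters of $u$, only
of those it has crossed, so we shall cut at the first and last occurrence of each letter. The blocks
between the cuts are arbitrary words, so we need an invariant that tells when one block can replace
another inside a shuffle.

\section{Shuffle profiles}\label{sec:profile}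

In this section $L\subseteq A^*$ is arbitrary. The \emph{shuffle profile} of a word $w$ is
\[
\sigma_L(w)=\{(p,s,q)\in(A^*)^3 : p\operatorname{Sh}(w,s)\,q\cap L\ne\emptyset\}.
\]
It is a syntactic class with an enlarged notion of context: besides $p$ on the left and $q$ on the right,
a word $s$ may be interleaved with $w$. Taking $s=\varepsilon$ shows that $\sigma_L(w)=\sigma_L(w')$ implies
$w\equiv_Lw'$. The converse fails, even for group languages. Let $\varphi:\{a,b\}^*\to S_3$ send $a$ to a
transposition and $b$ to a $3$-cycle, and let $L=\varphi^{-1}(1)$. Then $aa\equiv_L\varepsilon$, but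
$(\varepsilon,b,b)$ lies in $\sigma_L(aa)$ because $abab\in L$, and not in $\sigma_L(\varepsilon)$
because $bb\notin L$. For $L=(ab)^*$ there are infinitely many profiles, since
$(\varepsilon,b^i,\varepsilon)\in\sigma_L(a^j)$ if and only if $i=j$.

The profile ignores $I$, so it cannot determine the class of a word modulo $\equiv_{[L]_I}$: in
Example~\ref{ex:wall} we have $\sigma_L(c)=\sigma_L(\varepsilon)$ because $\varphi(c)=1$, although $c$ and $\varepsilon$ are
not equivalent for $[L]_I$. Replacing a block by another block with the same profile may introduce a new
letter that the context cannot cross. The remedy is to keep fixed a bounded number of letters that witness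
all the crossings.

Let $\operatorname{alph}(w)$ be the set of letters of $w$, and let $k=|A|$. A position of $w$ is \emph{extremal} if
it is the first or the last occurrence of its letter. The first and the last position of a nonempty
word are extremal, so a nonempty word has a unique \emph{extremal factorization}
\[
w=a_1w_1a_2w_2\cdots w_{m-1}a_m,\qquad 1\le m\le 2k,
\]
in which the displayed letters $a_i$ occupy exactly the extremal positions. Put $w_0=w_m=\varepsilon$. If a letter occurs in a
prefix of $w$, so does its first occurrence, and if it occurs in a suffix, so does its last occurrence. Therefore, for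
$0\le i\le m$,
\begin{align}
\operatorname{alph}(a_1w_1\cdots a_iw_i)&=\{a_1,\dots,a_i\},\label{eq:prefix}\\
\operatorname{alph}(w_ia_{i+1}\cdots w_{m-1}a_m)&=\{a_{i+1},\dots,a_m\}.\label{eq:suffix}
\end{align}
Define the \emph{type} of $w$ as
$\lambda(w)=(a_1,\sigma_L(w_1),a_2,\dots,\sigma_L(w_{m-1}),a_m)$, and let $\lambda(\varepsilon)$ be the empty
tuple. For $u\in A^*$ put $\Lambda(u)=\{\lambda(w):w\sim u\}$.

\begin{proposition}\label{prop:key}
Let $L\subseteq A^*$ and let $I$ be a partial commutation on $A$. If $\Lambda(u)=\Lambda(v)$, then
$u\equiv_{[L]_I}v$. Consequently, if $\sigma_L$ takes at most $N<\infty$ values, then $[L]_I$ is regular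
and its syntactic monoid has at most $2^{(kN+1)^{2k}}$ elements.
\end{proposition}

\begin{proof}
Let $\Lambda(u)=\Lambda(v)$. By symmetry it suffices to show that $xuy\in[L]_I$ implies $xvy\in[L]_I$. If
$u=\varepsilon$, some $w'\sim v$ has the empty type, so $v=\varepsilon$. Let $u\ne\varepsilon$, let $z\in L$ with $z\sim xuy$, and take
$w\sim u$ and $s\sim xy$ as in Lemma~\ref{lem:context}. Cut $z$ at the extremal letters of $w$:
\[
z=z_0a_1z_1a_2\cdots a_mz_m,\qquad z_i\in\operatorname{Sh}(w_i,s_i),\qquad s=s_0s_1\cdots s_m .
\]
Since $\lambda(w)\in\Lambda(v)$, there is $w'\sim v$ with extremal factorization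
$w'=a_1w_1'a_2\cdots w'_{m-1}a_m$ and $\sigma_L(w_i')=\sigma_L(w_i)$ for $1\le i<m$.

For $i=1,\dots,m-1$ in turn, we replace $z_i$ by a word $z_i'\in\operatorname{Sh}(w_i',s_i)$ while staying in $L$.
If the current word is $pz_iq\in L$, then $(p,s_i,q)\in\sigma_L(w_i)=\sigma_L(w_i')$, so some $z_i'\in\operatorname{Sh}(w_i',s_i)$
satisfies $pz_i'q\in L$. We end with
\[
z'=z_0a_1z_1'a_2\cdots z'_{m-1}a_mz_m\in L,
\]
a shuffle of $w'$ and of the same word $s$, with the same colors. We have no control over the interleaving inside
$z_i'$, and we need none. Let $\alpha$ be an $s$-letter in $s_i$, with $0\le i\le m$. If $\alpha$ has color $\mathsf x$,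
every $w'$-letter that precedes it in $z'$ lies in $a_1w_1'\cdots a_iw'_i$, so by~\eqref{eq:prefix} for $w'$ it equals $a_j$ for some $j\le i$.
The displayed $a_j$ precedes $\alpha$ in $z$, so $(\alpha,a_j)\in I$ by (C1) for $z$. If $\alpha$ has color $\mathsf y$, every
$w'$-letter that follows it in $z'$ lies in $w_i'a_{i+1}\cdots a_m$, so by~\eqref{eq:suffix} it equals $a_j$ for some $j>i$. The displayed
$a_j$ follows $\alpha$ in $z$, so $(\alpha,a_j)\in I$ by (C2) for $z$. Thus $z'$ satisfies (C1) and (C2), and
Lemma~\ref{lem:context} gives $z'\sim xvy$. Hence $xvy\in[L]_I$.

If $\sigma_L$ takes at most $N$ values, there are at most $(kN)^m$ types with $m$ displayed letters, hence at most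
$\sum_{m=0}^{2k}(kN)^m\le(kN+1)^{2k}$ types, by the binomial theorem. So $\Lambda$ takes at most $2^{(kN+1)^{2k}}$
values, and every syntactic class of $[L]_I$ is a union of fibers of $\Lambda$.
\end{proof}

\section{Finitely many profiles for group languages and their products}\label{sec:group}

Fix a morphism $\varphi:A^*\to G$ into a finite group, with $n=|G|$. We must show that $\sigma_L(w)$ depends on a bounded
amount of information about $w$, although $s$ is unbounded. The pigeonhole argument of Section~\ref{sec:model} removes letters
from $w$ and from $s$ at the same time. We therefore shorten both words until the pair is small, and we need a relation that remembers how to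
rebuild a word from its shortened form.

Write $u\preceq v$ if $u=b_1\cdots b_\ell$ and $v=v_0b_1v_1\cdots b_\ell v_\ell$ with $b_i\in A$ and all $v_i$ neutral: $v$ arises from $u$
by inserting neutral words. Then $\varphi(u)=\varphi(v)$. We note three properties.
\begin{itemize}
\item[(P1)] If $f$ is neutral, then $v'v''\preceq v'fv''$. In particular $v\preceq v$.
\item[(P2)] If $u\preceq v$, then $puq\preceq pvq$ for all words $p,q$.
\item[(P3)] The relation $\preceq$ is transitive. Indeed, let $u\preceq v$ as above and $v\preceq t$. Then $t=t_0b_1t_1\cdots b_\ell t_\ell$,
where $t_i$ arises from $v_i$ by inserting neutral words, so $\varphi(t_i)=\varphi(v_i)=1$.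
\end{itemize}

\begin{lemma}[Insertion]\label{lem:insert}
If $w_0\preceq w$, $s_0\preceq s$ and $z_0\in\operatorname{Sh}(w_0,s_0)$, then $z_0\preceq z$ for some $z\in\operatorname{Sh}(w,s)$.
\end{lemma}

\begin{proof}
Write $w_0=b_1\cdots b_\ell$, $w=v_0b_1v_1\cdots b_\ell v_\ell$ and $s_0=c_1\cdots c_h$, $s=t_0c_1t_1\cdots c_ht_h$ with all $v_i,t_i$ neutral.
Put $v_0t_0$ in front of $z_0$, insert $v_i$ just after the $w_0$-letter $b_i$, and insert $t_i$ just after the $s_0$-letter $c_i$.
\end{proof}

\begin{lemma}[Deletion]\label{lem:delete}
Let $z=z'fz''$ be a shuffle of $w$ and $s$ with $|f|\ge n^3$. Then $f=f'gf''$, where $g$ is nonempty and neutral, and $z'f'f''z''$ is a shuffle of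
words $w^-\preceq w$ and $s^-\preceq s$.
\end{lemma}

\begin{proof}
To each of the $|f|+1>n^3$ prefixes $t=z'f'$ of $z$, where $f'$ is a prefix of $f$, attach the triple in $G^3$ formed by the values of the
$w$-part of $t$, of the $s$-part of $t$, and of $t$. Two prefixes $t$ and $tg$, with $g\neq\varepsilon$, have the same triple. By cancellation in
$G$, the word $g$, its $w$-part and its $s$-part are neutral. These parts are factors of $w$ and $s$, one of them possibly empty, and
(P1) applies to each.
\end{proof}

This cancellation is the only place where the proofs of Theorems~\ref{thm:main} and~\ref{thm:pol} use that the finite monoid $G$ is a group. It is what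
allows the two parts of $g$ to be put back separately in Lemma~\ref{lem:insert}. In $(ab)^*$ one can delete the factor $ab$ from a shuffle of
$a^j$ and $b^j$, but one cannot put back an $a$ without a $b$.

The next proposition treats products; for Theorem~\ref{thm:main} only the case $r=0$ is needed.

\begin{proposition}\label{prop:finite}
Let $L=L_0a_1L_1\cdots a_rL_r$ with $r\ge0$, where each $L_i$ is recognized by $\varphi$, and let $c=(r+1)(n^3-1)+r$. Then $(p,s,q)\in\sigma_L(w)$ if and only if
there are $w_0\preceq w$ and $s_0\preceq s$ with $|w_0|+|s_0|\le c$ and $(p,s_0,q)\in\sigma_L(w_0)$. Consequently $\sigma_L$ takes at most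
$2^{(k+1)^{c}}$ values.
\end{proposition}

\begin{proof}
First, $L$ is closed under insertion: if $u\in L$ and $u\preceq v$, then $v\in L$. Write $u=u_0a_1u_1\cdots a_ru_r$ with $u_i\in L_i$. Then
$v=v_0a_1v_1\cdots a_rv_r$, where $v_i$ arises from $u_i$ by inserting neutral words, so $\varphi(v_i)=\varphi(u_i)$ and $v_i\in L_i$.

Suppose that $w_0,s_0$ exist, and take $z_0\in\operatorname{Sh}(w_0,s_0)$ with $pz_0q\in L$. Lemma~\ref{lem:insert} gives $z\in\operatorname{Sh}(w,s)$ with
$z_0\preceq z$. By (P2) and closure under insertion, $pzq\in L$.

Conversely, let $(p,s,q)\in\sigma_L(w)$. Among the pairs $w_0\preceq w$, $s_0\preceq s$ with $(p,s_0,q)\in\sigma_L(w_0)$, which include $(w,s)$, choose one of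
minimal total length. Take $z_0\in\operatorname{Sh}(w_0,s_0)$ with $pz_0q=u_0a_1u_1\cdots a_ru_r$ and $u_i\in L_i$. At most $r$ positions of $z_0$ carry a
displayed letter $a_i$. They cut $z_0$ into at most $r+1$ factors, each contained in a single $u_i$. Suppose that one such factor $f$ has length at least $n^3$, and delete
from it the neutral word $g$ of Lemma~\ref{lem:delete}. The value of $u_i$ does not change, so the new word is still in $L$. By (P3) the new pair satisfies
$w_0^-\preceq w$ and $s_0^-\preceq s$, and it is shorter, a contradiction. Hence $|w_0|+|s_0|=|z_0|\le(r+1)(n^3-1)+r$.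

The condition just proved depends on $w$ only through the set $\{w_0\preceq w:|w_0|\le c\}$, a subset of the set of words of length at most $c$. That set has
$\sum_{i=0}^ck^i\le(k+1)^c$ elements.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Proposition~\ref{prop:finite} with $r=0$ and $c=n^3-1$ shows that $\sigma_L$ takes at most $N=2^{(k+1)^{n^3}}$ values. Apply Proposition~\ref{prop:key}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pol}]
Closure commutes with unions, and a finite union of regular languages is regular, so we may assume $L=L_0a_1L_1\cdots a_rL_r$. If
$\varphi_i:A^*\to G_i$ recognizes $L_i$, then $(\varphi_0,\dots,\varphi_r):A^*\to G_0\times\cdots\times G_r$ recognizes all the $L_i$. Propositions~\ref{prop:finite}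
and~\ref{prop:key} show that $[L]_I$ is regular.

For the second statement let $A=\{a,b\}$. A word lies outside $(ab)^*$ if and only if it has odd length, or a $b$ at an odd position, or an $a$ at an even position. So the complement
of $(ab)^*$ is
\[
A(A^2)^*\ \cup\ (A^2)^*\,b\,A^*\ \cup\ \bigl(A(A^2)^*\bigr)\,a\,A^* .
\]
The languages $A^*$, $(A^2)^*$ and $A(A^2)^*$ are recognized by the length modulo $2$, so this union is in $\mathrm{Pol}(\mathcal G)$. The closure~\eqref{eq:ab} of $(ab)^*$ is not regular.
\end{proof}

\section{A converse}\label{sec:converse}

For a fixed $I$, finiteness of the set of profiles is not necessary for the regularity of $[L]_I$: take $I=\emptyset$ and $L=(ab)^*$. It becomes necessary if we may first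
duplicate letters. A morphism $\alpha:B^*\to A^*$ is \emph{length-preserving} if it sends letters to letters.

\begin{theorem}\label{thm:criterion}
For $L\subseteq A^*$ the following are equivalent.
\begin{itemize}
\item[(a)] $\sigma_L$ takes finitely many values.
\item[(b)] For every finite alphabet $B$, every length-preserving morphism $\alpha:B^*\to A^*$ and every partial commutation $I$ on $B$, the language
$[\alpha^{-1}(L)]_I$ is regular.
\item[(c)] The language $[\pi^{-1}(L)]_J$ is regular, where $\bar A$ and $A'$ are copies of $A$ such that $A,\bar A,A'$ are pairwise disjoint, $B=A\cup\bar A\cup A'$, the morphism $\pi:B^*\to A^*$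
forgets the decorations, and $J=(A\times\bar A)\cup(\bar A\times A)$.
\end{itemize}
\end{theorem}

\begin{proof}
(a)$\Rightarrow$(b). Since $\alpha$ acts letter by letter, a choice of positions for $w$ and $s$ is also a choice of positions for $\alpha(w)$ and $\alpha(s)$, so
$\alpha(\operatorname{Sh}(w,s))=\operatorname{Sh}(\alpha(w),\alpha(s))$. Hence $(p,s,q)\in\sigma_{\alpha^{-1}(L)}(w)$ if and only if
$(\alpha(p),\alpha(s),\alpha(q))\in\sigma_L(\alpha(w))$. So $\sigma_{\alpha^{-1}(L)}(w)$ is determined by $\sigma_L(\alpha(w))$, and Proposition~\ref{prop:key} applies to $\alpha^{-1}(L)$.

(b)$\Rightarrow$(c) is the special case $\alpha=\pi$, $I=J$.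

(c)$\Rightarrow$(a). The three copies realize a shuffle context as an ordinary context: $\bar A$ carries $s$, and $A'$ carries $p$ and $q$. Let $K=[\pi^{-1}(L)]_J$, let $p,w,s,q\in A^*$,
and let $p',q',\bar s$ be the decorated copies. Consider a matching from $p'w\bar sq'$ to another word. A primed letter depends on every letter of $B$, so its position is fixed. Letters of $A$ depend
on each other, and so do letters of $\bar A$, so $w$ and $\bar s$ keep their internal order. Thus the other word is $p'zq'$ with $z\in\operatorname{Sh}(w,\bar s)$. Conversely each such word is reached by a matching, because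
every letter of $w$ is independent of every letter of $\bar s$. Since $\pi(\operatorname{Sh}(w,\bar s))=\operatorname{Sh}(w,s)$, we get
\[
p'\,w\,\bar sq'\in K\iff(p,s,q)\in\sigma_L(w).
\]
So $\sigma_L(w)$ depends only on the class of $w$ in the syntactic monoid of $K$, which is finite.
\end{proof}

\section{Groups in the syntactic monoid of the closure}\label{sec:period}

Let $L=\varphi^{-1}(P)$, $K=[L]_I$, and let $e$ be the exponent of $G$. Theorem~\ref{thm:main} makes the powers of a word $u$ eventually periodic modulo $\equiv_K$, but says nothing about the
period. To show that it divides $e$, we start from $z\sim xu^jy$ and insert a neutral word at one place of $z$ so as to obtain a word equivalent to $xu^{j+e}y$. There are two difficulties. The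
place cuts $w\sim u^j$ into $vv'$, where $v$ need not be a power of $u$, so the word to insert is not $u^e$ but $t^e$ for a conjugate $t$ of $u$; for $I=\emptyset$, $u=ab$, $v=aba$ we have $uv=vt$ with $t=ba$.
And the inserted letters must be allowed to lie before the $\mathsf x$-letters to their right and after the $\mathsf y$-letters to their left.

\begin{lemma}\label{lem:conj}
If $vv'\sim u^j$, then $uv\sim vt$ for some word $t$ with $\operatorname{alph}(t)\subseteq\operatorname{alph}(u)$. Hence $u^ev\sim vt^e$.
\end{lemma}

\begin{proof}
We have $uvv'\sim u^{j+1}\sim vv'u$. Let $\theta$ be the matching from $uvv'$ to $vv'u$, and mark the positions of $uvv'$ that $\theta$ sends into the prefix $v$. For each letter $c$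
the marked occurrences of $c$ are the first $|v|_c$ ones, so all marked positions lie in the prefix $uv$. Let $\tilde v$ and $t$ be the subwords of $uv$ on the marked and unmarked positions. The restriction of $\theta$
gives $\tilde v\sim v$. If a position precedes a marked position and the two letters are dependent, then its image precedes a position of the prefix $v$, so it is marked as well. Hence no dependent pair is reversed
when the marked positions are moved in front of the unmarked ones, and $uv\sim\tilde vt\sim vt$ by Lemma~\ref{lem:matching}. The letters of $t$ are letters of $u$ or $v$, hence of $u$. By induction,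
$u^{h+1}v\sim uvt^h\sim vt^{h+1}$.
\end{proof}

A good place for the insertion need not exist for an arbitrary $u$. Let $A=\{a,b,c,d\}$, let $I$ have edges $ab,ac,bd,cd$, and take $x=c$, $u=ab$, $y=d$, $z=a^jdcb^j$. A new $a$ must be inserted before $d$ and a new $b$
after $c$, so no single place accepts both. The obstruction disappears when the graph $(B,D)$ of dependence between the letters of $B=\operatorname{alph}(u)$ is connected, because then the copies of $u$ cannot drift far apart.

\begin{lemma}\label{lem:pump}
Let $u\ne\varepsilon$ and $B=\operatorname{alph}(u)$, and suppose that $(B,D)$ is connected. If $j\ge|B|+2$ and $z\sim xu^jy$, then there is $z'\sim xu^{j+e}y$ with $\varphi(z')=\varphi(z)$. In particular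
$xu^jy\in K$ implies $xu^{j+e}y\in K$.
\end{lemma}

\begin{proof}
Take $w\sim u^j$ and $s\sim xy$ as in Lemma~\ref{lem:context}. Through the matching from $u^j$ to $w$, each $w$-letter belongs to one of the copies $1,\dots,j$ of $u$. Let $i=|B|+1<j$, and write $z=z_1z_2$, where $z_1$ is the
shortest prefix of $z$ that contains a $w$-letter from a copy numbered at least $i$. Let $w=vv'$, where $v$ is the $w$-part of $z_1$, and let $b$ be the last letter of $v$.

\emph{Copy $j$ lies in $v'$.} The last letter of $v$ is the only one from a copy numbered at least $i$. Its copy is exactly $i$: otherwise an occurrence of $b$ from copy $i$ would precede it in $u^j$, hence in $w$,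
against the minimality of $z_1$. Since $i<j$, no letter of copy $j$ is in $v$.

\emph{Copy $1$ lies in $v$.} We show by induction on $\delta$, for $0\le\delta\le|B|-1$, that if $c\in B$ is at distance $\delta$ from $b$ in $(B,D)$, then all occurrences of $c$ from copies numbered at most $i-\delta-1$ are in $v$. For $\delta=0$, the occurrences of
$b$ from copies before $i$ precede the last letter of $v$. For $\delta\ge1$, let $c'$ be a neighbor of $c$ at distance $\delta-1$ from $b$. Copy $i-\delta\geq1$ contains an occurrence of $c'$, which is in $v$ by induction.
The occurrences of $c$ from earlier copies precede it in $u^j$ and depend on it, so they precede it in $w$ and lie in $v$. By connectedness every $c\in B$ has distance $\delta\le|B|-1$ from $b$, and then $i-\delta-1\ge1$.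

Let $t\in B^*$ be given by Lemma~\ref{lem:conj}, and let $z'=z_1t^ez_2$. Then $\varphi(z')=\varphi(z)$ because $\varphi(t)^e=1$. The word $z'$ is a shuffle of $s$ and of
$w'=vt^ev'\sim u^evv'\sim u^{j+e}$, and all letters of $w'$ are in $B$. We check the conditions of Lemma~\ref{lem:context}.

(C1) An $\mathsf x$-letter in $z_1$ is preceded by the same $w$-letters as in $z$. An $\mathsf x$-letter in $z_2$ follows in $z$ the whole copy $1$, which contains every letter of $B$; by (C1) for $z$ it is independent of all of $B$.

(C2) A $\mathsf y$-letter in $z_2$ is followed by the same $w$-letters as in $z$. A $\mathsf y$-letter in $z_1$ precedes in $z$ the whole copy $j$; by (C2) for $z$ it is independent of all of $B$.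

So $z'\sim xu^{j+e}y$. If $z\in L$, then $z'\in L$, which gives the last assertion.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:period}]
Let $m\in M$ be the class of $u$; we may assume $u\ne\varepsilon$. Let $B_1,\dots,B_h$ be the connected components of $(\operatorname{alph}(u),D)$, and let $u_i$ be the subword of $u$ formed by the letters in $B_i$, with class $m_i\in M$.
Letters of different components are independent, so $u\sim u_1\cdots u_h$ and $u_iu_{i'}\sim u_{i'}u_i$ by Lemma~\ref{lem:matching}. Since $\sim$ is a congruence and $K$ is a union of its classes, equivalent words are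
syntactically equivalent. Thus the $m_i$ commute and $m=m_1\cdots m_h$.

Fix $i$. Lemma~\ref{lem:pump} gives only one implication; finiteness of $M$ (Theorem~\ref{thm:main}) supplies the other. Two powers of $m_i$ coincide, so there is $\rho\ge1$ with $m_i^{j+\rho}=m_i^j$, hence
$m_i^{j+\rho e}=m_i^j$, for all large $j$. For large $j$ and all $x,y$,
\[
xu_i^jy\in K\ \Rightarrow\ xu_i^{j+e}y\in K\ \Rightarrow\ \cdots\ \Rightarrow\ xu_i^{j+\rho e}y\in K\ \Rightarrow\ xu_i^jy\in K .
\]
The cycle of implications shows that $m_i^{j+e}=m_i^j$. Therefore $m^{j+e}=\prod_im_i^{j+e}=\prod_im_i^j=m^j$ for all large $j$. If $m$ lies in a subgroup $H$ of $M$, cancelling $m^j$ in $H$ shows that $m^e$ is the identity of $H$, so the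
exponent of $H$ divides $e$.

Finally let $I=\emptyset$, $\varphi$ onto and $L=\varphi^{-1}(1)$, so that $K=L$. If $\varphi(u)=\varphi(v)$, then $u\equiv_Lv$. Conversely, if $u\equiv_Lv$, choose $y$ with $\varphi(y)=\varphi(u)^{-1}$; then $uy\in L$, so $vy\in L$ and
$\varphi(v)=\varphi(u)$. Hence $M$ is isomorphic to $G$, whose exponent is $e$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{RLPC}
\emph{Regular Languages And Partial Commutations},
\texttt{https://riunet.upv.es/\allowbreak bitstream/\allowbreak handle/\allowbreak 10251/\allowbreak 38514/\allowbreak PartialCommutationsRed.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=10}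

\end{thebibliography}
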